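# Two complex structures on an orbit that the equivariant Pontryagin–Thom map cannot tell apart

## 1. Orbits of an abelian group

Let $G$ be a compact Lie group. There are two ways to do complex bordism with $G$-symmetry. One can take closed $G$-manifolds with an equivariant stable complex structure, modulo boundaries of such manifolds; this gives the ring $\Omega^G_*$. Or one can take homotopy classes of equivariant maps into Thom spaces; this gives tom Dieck's ring $MU^G_*$. The Pontryagin–Thom collapse is a ring homomorphism $PT:\Omega^G_*\to MU^G_*$. For nontrivial $G$ it is in general not an isomorphism. We ask whether it is at least injective: if homotopy theory cannot see a $G$-manifold, must the manifold bound?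

We start with a case that is easy: a single orbit of an abelian group. Here is what we need to state it.

**Definition (stably complex $G$-manifold).** A stably complex structure on a smooth compact $G$-manifold $X$ is a complex $G$-vector bundle structure on
$$E=TX\oplus\underline{\mathbb R}^k\oplus\underline V ,$$
where $G$ acts trivially on $\mathbb R^k$ and $V$ is a unitary $G$-representation. Structures are taken up to homotopy and up to stabilization by $\mathbb C^l$ (respectively by unitary representations $V'$). A boundary inherits a structure from $TX|_{\partial X}=T\partial X\oplus\mathbb R$, the last summand being the outward normal. The negative $-X$ is obtained by changing the structure only in the trivial directions: add a trivial $\mathbb C$ with its conjugate structure.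

In the usual convention $V=0$. Every structure that we construct has $V=0$, and every invariant that we use to detect a class allows arbitrary $V$. So our results hold in both conventions. Note that for each $x$ the fiber $E_x$ is a complex representation of the isotropy group $G_x$; all obstructions below come from this.

For $\xi\in\mathfrak g=\mathrm{Lie}(G)$ let $\xi_x\in T_xX$ be the infinitesimal action. Then
$$u_*(\xi_x)=(\mathrm{Ad}(u)\xi)_{ux}\qquad(u\in G). \tag{1}$$
For an orbit, $T(G/H)\cong G\times_H(\mathfrak g/\mathfrak h)$. So an invariant complex structure on $T(G/H)\oplus\mathbb R^k$ is the same thing as an $H$-invariant complex structure on the vector space $\mathfrak g/\mathfrak h\oplus\mathbb R^k$. We use constantly that the space of complex structures on $\mathbb R^{2m}$, $m\ge1$, is $GL_{2m}(\mathbb R)/GL_m(\mathbb C)$, which has exactly two components, distinguished by the induced orientation.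

About $PT$ we need for now only that it is compatible with forgetting the action, and that for trivial $G$ it is an isomorphism $\Omega_*\cong MU_*$ (the classical Pontryagin–Thom theorem).

**Proposition 1.** Let $G$ be a compact abelian Lie group, $H\le G$ a closed subgroup, and $z\in\Omega^G_*$ the class of $G/H$ with an invariant complex structure on $T(G/H)\oplus\mathbb R^k$. If $\dim G/H>0$, then $z=0$. If $\dim G/H=0$, then $PT(z)\ne0$. So no single orbit of this kind gives a nonzero element of $\ker PT$.

*Proof.* Let $Q=G/H$, a compact abelian Lie group of dimension $n$.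

Suppose $n\ge1$. Since $\mathrm{Ad}$ is trivial, $H$ acts trivially on $\mathfrak q=\mathfrak g/\mathfrak h$. So the invariant structures are just the complex structures on $\mathbb R^{n+k}$, and up to homotopy there are two, one for each orientation. Choose a circle subgroup $S\subset Q$, let it act on $D^2\subset\mathbb C$ by multiplication, and put $W=Q\times_SD^2$. Then $\partial W=Q\times_SS^1\cong Q$, and
$$TW\cong Q\times_S\big(D^2\times(\mathfrak q/\mathfrak s\oplus\mathbb C)\big),$$
where $S$ acts trivially on $\mathfrak q/\mathfrak s$. Choose $k'$ so that $\mathfrak q/\mathfrak s\oplus\mathbb R^{k'}$ has positive even dimension, and put on it a complex structure of either orientation; on $\mathbb C$ take $i$. This is an invariant structure on $TW\oplus\mathbb R^{k'}$. The two choices induce opposite orientations on $\partial W=Q$, so they induce the two classes of invariant stable structures. Both therefore bound.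

Suppose $n=0$. Then $z=\pm[G/H]$, and forgetting the action sends $z$ to $\pm|G/H|\ne0$ in $\Omega_0=\mathbb Z$. As $PT$ commutes with forgetting the action and is an isomorphism for the trivial group, $PT(z)\neq0$. $\square$

For example, when $G=T=S^1\times S^1$ and $H=1$, the filling of the free orbit is the solid torus $D^2\times S^1$ with the coordinatewise action.

For abelian groups the statement holds for all classes, not only for orbits: a theorem of Comezaña says that $PT$ is a monomorphism for every compact abelian Lie group. Conjecture 5.1.3 of the document https://firsching.ch/assets/pdfs/DArevised.pdf asks for the same for all compact Lie groups: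
$$PT:\Omega^G_*\to MU^G_*\ \text{ is a monomorphism for all compact Lie groups } G.$$
What changes for non-abelian $G$? The proof of Proposition 1 used twice that the isotropy acts trivially: once to see that an orbit has only two invariant structures, both seen by the orientation, and once to put a structure on the disc bundle. We now let the isotropy act by $-1$.

## 2. Isotropy acting by $-1$

**A circle is too small.** Let $G=O(2)$ and let $H=\langle g\rangle$ be generated by a reflection. Then $G/H$ is a circle and $g$ acts by $-1$ on its tangent line at $eH$. In $E=T\oplus\mathbb R^k\oplus V$ the $(-1)$-eigenspace of $g$ at $eH$ has odd real dimension $1+2\dim_{\mathbb C}V^-$, so it is not a complex vector space. This orbit has no stably complex structure. We need two copies of the $-1$ direction.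

**The group and the classes.** Let
$$G=T\rtimes C_2,\qquad T=S^1\times S^1,\quad C_2=\langle g\rangle,\quad gtg^{-1}=t^{-1}.$$
Equivalently $G\cong\{(A,B)\in O(2)\times O(2):\det A=\det B\}$, with $T=SO(2)\times SO(2)$ and $g$ a pair of reflections. Let $H=\langle g\rangle$, $\mathfrak t=\mathrm{Lie}(T)=\mathbb R^2$ and $M=G/H$. The map $t\mapsto tH$ identifies $M$ with $T$; then $T$ acts by translation and $g$ by $t\mapsto t^{-1}$. The infinitesimal action gives $TM=M\times\mathfrak t$, on which $T$ acts trivially in the fiber and $g$ acts by $(t,\eta)\mapsto(t^{-1},-\eta)$.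

Let $J$ be rotation by $90^\circ$ on $\mathfrak t$. Both $J$ and $-J$ commute with $-1$, so we may put
$$b=[G/H,J],\qquad b'=[G/H,-J]\in\Omega^G_2 .$$
An invariant complex structure on $\mathfrak t\oplus\mathbb R^k$ preserves the $(-1)$-eigenspace $\mathfrak t$, and $\pm J$ orient $\mathfrak t$ differently. So $J$ and $-J$ are not connected by invariant structures, however large $k$ is.

**Filling the orbit as before.** Let us try the solid torus again: $W=D^2\times S^1$ with $T$ acting coordinatewise and $g(z,w)=(\bar z,\bar w)$. This is a $G$-manifold with boundary $G/H$. At $y=(0,1)$ the isotropy group is $(S^1\times1)\rtimes\langle g\rangle\cong O(2)$, and $T_yW=\mathbb C\oplus\mathbb R$, where $S^1\times 1$ rotates $\mathbb C$. The following lemma shows that $W$ carries no stably complex structure at all, because the rotation plane occurs only once.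

**Lemma 2 (parity).** Let $K$ be a compact Lie group containing a torus $S$ and an element $g$ with $gsg^{-1}=s^{-1}$ for all $s\in S$. In a complex $K$-representation, regarded as a real representation of $S$, every nontrivial real irreducible $[\chi]=\{\chi,\chi^{-1}\}$ of $S$ occurs with even multiplicity. Consequently, if $A\oplus\mathbb R^k\oplus V$ is a complex $K$-representation, with $\mathbb R^k$ trivial and $V$ a complex $K$-representation, then $[\chi]$ occurs in $A$ with even multiplicity.

*Proof.* If $sv=\chi(s)v$ for all $s\in S$, then $s(gv)=g(g^{-1}sg)v=gs^{-1}v=\chi(s)^{-1}gv$. So $g$ interchanges the $\chi$- and $\chi^{-1}$-parts, the complex multiplicities satisfy $m(\chi)=m(\chi^{-1})$, and the real multiplicity of $[\chi]$ is $m(\chi)+m(\chi^{-1})=2m(\chi)$. The second claim follows by subtracting the multiplicity in $V$; $\mathbb R^k$ does not contribute. $\square$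

**What restriction to abelian subgroups sees.** By Comezaña's theorem, an element of $\ker PT$ must restrict to zero in $\Omega^A_*$ for each closed abelian subgroup $A$. The class $b-b'$ passes this test. On $T$ and its subgroups $b$ and $b'$ restrict to zero, since $(M,\pm J)$ as a $T$-manifold is a free orbit with an invariant structure, which bounds by Proposition 1. An abelian subgroup not contained in $T$ contains some $tg$; since $sgs^{-1}=s^2g$, we may conjugate so that it contains $g$, and then it lies in $T[2]\times H$, where $T[2]=\{t:t^2=1\}$. The map $(z,w)\mapsto(z,\bar w)$ of $M=T$ commutes with inversion and with translation by elements $(\pm1,\pm1)$, and it carries $J$ to $-J$. So $b$ and $b'$ agree on $T[2]\times H$. In particular the fixed points of $g$ with their normal representations do not distinguish $b$ from $b'$. We must use that $g$ sits inside $G$.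

These are the results of the lecture.

**Theorem A.** $PT(b)=PT(b')$ but $b\neq b'$. Moreover $a\mapsto a(b-b')$ is an injection $MU_*\to\Omega^G_{*+2}$ with image in $\ker PT$. So $\ker PT\ne0$ in every even degree $\ge2$.

**Theorem B.** If a compact Lie group $L$ has a quotient isomorphic to $T\rtimes C_2$ as above or to $SO(3)\times SO(3)$, then $PT:\Omega^L_*\to MU^L_*$ is not injective. In particular it fails for the connected groups $SO(3)\times SO(3)$, $SO(4)$ and $SU(2)\times SU(2)$.

Theorem A alone shows that Conjecture 5.1.3 is false. Nothing is claimed here about finite non-abelian groups.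

## 3. Fixed points of $g$ and the orientation of $\mathfrak t$

We prove $b\ne b'$ first. At a fixed point $x$ of $g$ with finite isotropy, the infinitesimal action embeds $\mathfrak t$ in the $(-1)$-eigenspace of $g$ on $T_xX$. If that eigenspace is exactly $\mathfrak t$, the complex structure of $X$ orients $\mathfrak t$, and this orientation can be compared with that of $J$. The question is whether such points can disappear in a bordism, namely by running into a point with infinite isotropy, as in the solid torus. Lemma 2 will forbid this.

Let $X$ be a compact stably complex $G$-manifold, possibly with boundary. For $x\in X^g$ let superscripts $\pm$ denote the $\pm1$-eigenspaces of $g$. By (1), $g_*\xi_x=-\xi_x$ for $x\in X^g$ and $\xi\in\mathfrak t$, so $T_x(Gx)\subset(T_xX)^-$. Define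
$$F(X)=\{x\in X^g:\ G_x\text{ finite},\ \dim(T_xX)^-=2\}.$$
For $x\in F(X)$ the map $\mathfrak t\to(T_xX)^-$ is injective between planes, hence an isomorphism.

We use a standard fact.

**(N)** If a compact subgroup $S\le G_y$ acts trivially on $T_yX$, then $S$ fixes a neighborhood of $y$. For interior $y$, use the exponential map of an invariant metric. For $y\in\partial X$, apply this in $\partial X$ and use an equivariant collar.

**Lemma 3.** $F(X)$ is open and closed in $X^g$.

*Proof.* **Step 1 (openness).** This step is for the easy half. The trace of $g$ on $T_xX$ is locally constant on $X^g$, hence so is $\dim(T_xX)^-$. Injectivity of $\mathfrak t\to T_xX$ is an open condition, and it means that $G_x$ is finite.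

**Step 2 (setting up a bad limit point).** This step fixes the notation for a contradiction. Let $y\in X^g$ be a limit of points of $F(X)$. Then $\dim(T_yX)^-=2$. Suppose that $K=G_y$ is infinite and let $S=K_0$. Being connected, $S$ lies in $T$; it is a torus of dimension $1$ or $2$. We have $g\in K$, and $g$ inverts $S$. Write
$$T_yX=A\oplus(T_yX)^S,$$
where $A$ is the sum of the nontrivial $S$-isotypic parts. Since $g$ maps the $[\chi]$-part to the $[\chi^{-1}]=[\chi]$-part, $A$ is $g$-invariant.

**Step 3 (bounding the $(-1)$-eigenspace from below).** This step collects four facts.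

(i) $A\ne0$. Otherwise $S$ fixes a neighborhood of $y$ by (N), but there are points with finite isotropy arbitrarily close to $y$.

(ii) Every $[\chi]$ occurs in $A$ with even multiplicity. This is Lemma 2, applied to $E_y=T_yX\oplus\mathbb R^k\oplus V$. Since $[\chi]$ has dimension $2$, it follows that $\dim A\ge4$, and $A=2[\chi]$ for a single $\chi$ if $\dim A=4$.

(iii) $\dim A^-=\frac12\dim A$. Indeed $A\otimes\mathbb C=\bigoplus A_\chi$ over nontrivial characters, and $g$ interchanges $A_\chi$ and $A_{\chi^{-1}}$. Here $\chi\ne\chi^{-1}$, since $\chi^2=1$ forces $\chi=1$ on a connected group. So $g$ has trace $0$ on $A$.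

(iv) $T_y(Gy)\cong\mathfrak t/\mathrm{Lie}(S)$ lies in $(T_yX)^-\cap(T_yX)^S$. The first inclusion was seen above; the second follows from (1) because $T$ is abelian.

**Step 4 (contradiction).** This step compares dimensions. By (ii), (iii) and (iv),
$$2=\dim(T_yX)^-\ \ge\ \tfrac12\dim A+(2-\dim S)\ \ge\ 4-\dim S. \tag{2}$$
Hence $\dim S=2$, so $S=T$, and then (2) gives $\dim A=4$, so $A=2[\chi]$. The group $(\ker\chi)_0$ is a circle that acts trivially on $A$ and on $(T_yX)^T$, hence on $T_yX$. By (N) it fixes a neighborhood of $y$, again contradicting the points of finite isotropy near $y$. So $G_y$ is finite and $y\in F(X)$. $\square$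

Therefore $F(X)$ is a union of components of $X^g$. It is a compact neat submanifold of dimension $\dim X-2$, and $\partial F(X)=F(\partial X)$, because the normal direction of $\partial X$ is a trivial representation. It carries two pieces of data.

*Sign.* For $x\in F(X)$ the space $E_x^-=(T_xX)^-\oplus V^-\cong\mathfrak t\oplus V^-$ is a complex vector space, and so is $V^-$. So $\mathfrak t$ gets an orientation. Comparing it with that of $J$ gives a locally constant sign $o(x)=\pm$, and $F=F^+\sqcup F^-$.

*Structure.* The bundle $E^+|_F=TF\oplus\mathbb R^k\oplus V^+$ is complex and $V^+$ is a trivial complex bundle, so $F^\pm$ are nonequivariantly stably complex.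

Both are invariant under homotopy and stabilization and compatible with boundaries. Passing to $-X$ changes only trivial directions, so it leaves $o$ unchanged and replaces $F^\pm$ by $-F^\pm$. Hence $\varphi_\pm[X]=[F^\pm(X)]$ defines homomorphisms
$$\varphi_\pm:\Omega^G_{j+2}\to\Omega_j=MU_j .$$

**Proposition 4.** For $a\in MU_*$,
$$(\varphi_+,\varphi_-)(ab)=(4a,0),\qquad(\varphi_+,\varphi_-)(ab')=(0,4a).$$
Hence $a(b-b')\ne0$ in $\Omega^G_*$ for every $a\ne0$; in particular $b\ne b'$.

*Proof.* Let $a=[N]$ with $N$ a closed stably complex manifold, with trivial action. Since $gtH=t^{-1}H$, the fixed set is $(N\times G/H)^g=N\times\{tH:t^2=1\}$, four copies of $N$. At each point the isotropy is finite and $(T_x)^-$ is the tangent plane of $G/H$. The structure on $G/H$ is translation invariant and $T$ is abelian, so at each of the four points the infinitesimal action $\mathfrak t\cong T_{tH}(G/H)$ carries $J$ (respectively $-J$) to the structure of $b$ (respectively $b'$). So $o=+$ everywhere for $b$ and $o=-$ everywhere for $b'$, and each copy of $N$ has its own structure. The last claim holds because $a(b-b')\mapsto(4a,-4a)$ and $MU_*$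 is torsion free: it is a polynomial ring over $\mathbb Z$ on generators of positive even degree (the Milnor–Novikov theorem). $\square$

## 4. Collapse maps, multiplication by a disc, and cutting

To prove $PT(b)=PT(b')$ we need the definition of the target. Write $|V|$ for the complex dimension of $V$.

**Definition ($MU^G_*$ and $PT$).** Let $MU_G(q)$ be the Thom space of the universal complex $q$-plane $G$-bundle. For a $G$-pair $(X,A)$,
$$MU^G_{2m}(X,A)=\operatorname{colim}_U\,[S^U,MU_G(|U|-m)\wedge X/A]_G$$
over unitary $U$. The stabilization is $-\wedge S^{U'}$ followed by $MU_G(q)\wedge S^{U'}\to MU_G(q+|U'|)$, which is the inclusion of a fiber $S^{U'}\to MU_G(|U'|)$ followed by multiplication. For $A=\emptyset$ read $X/A=X_+$, and $MU^G_{2m}=MU^G_{2m}(\mathrm{pt},\emptyset)$. For a stably complex $P$ with a map $f:(P,\partial P)\to(X,A)$, embed $P$ in a large $U$ with normal bundle $\nu$. Give $\nu$ the complex structure complementary to that of $P$, that is, such that the structures of $TP$ and $\nu$ add up stably, up to homotopy, to the structure of $U$. Then $PT[P,f]$ is the collapse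
$$S^U\to Th(\nu)/Th(\nu|_{\partial P})\to MU_G(|\nu|)\wedge X/A .$$

It is well defined on relative bordism classes by the same construction applied to a bordism in $U\times[0,1]$. For example, if $P$ is a point, then $\nu=U$ and $PT[P]$ is the inclusion of a fiber $S^U\to MU_G(|U|)$.

Here $\Omega^G_*(X,A)$ consists of classes of maps $f:(P,\partial P)\to(X,A)$ with $P$ compact and stably complex. Two such maps are bordant if there is a compact stably complex $W$ with a map to $X$ such that $\partial W$ consists of $P'$, $-P$ and a further piece that maps to $A$. Homotopic maps of pairs are bordant, via $P\times[0,1]$. Corners are rounded as usual.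

For $z=[M]\in\Omega^G_{2m}$ and a unitary $V$ put
$$\Sigma^Vz=[M\times D(V),\mathrm{pr}]\in\Omega^G_{2m+2|V|}(D(V),S(V)).$$
The following lemma is the one property of homotopical bordism that Theorem A needs: in $MU^G_*$, multiplication by a representation disc can be undone.

**Lemma 5.** If $\Sigma^Vz=0$, then $PT(z)=0$.

*Proof.* Let $h:S^U\to MU_G(q)$ represent $PT(z)$, obtained from an embedding $M\subset U$. The product embedding $M\times D(V)\subset U\oplus V$ has the same normal bundle, pulled back, so $PT(\Sigma^Vz)$ is represented by $h\wedge\mathrm{id}_{S^V}:S^{U\oplus V}\to MU_G(q)\wedge S^V$, with $D(V)/S(V)=S^V$. Composition with $S^V\to MU_G(|V|)$ (inclusion of a fiber) and multiplication defines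
$$\theta:MU^G_{2m+2|V|}(D(V),S(V))\to MU^G_{2m}.$$
The class $\theta[h\wedge\mathrm{id}_{S^V}]$ is by definition the stabilization of $h$, so it equals $[h]$. Hence $\theta\,PT\,\Sigma^V=PT$, and the claim follows. $\square$

**Lemma 6 (cutting).** Let $f:(P,\partial P)\to(X,A)$.

* **(R1)** If $P_0\subset P$ is a compact codimension-0 $G$-submanifold with $f(P\setminus\operatorname{int}P_0)\subset A$, then $[P,f]=[P_0,f|]$ in $\Omega^G_*(X,A)$.
* **(R2)** If $P=P_1\cup P_2$ is closed, $P_1\cap P_2=\partial P_1=\partial P_2=C$ and $f(C)\subset A$, then $[P,f]=[P_1,f|]+[P_2,f|]$.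

*Proof.* (R1) Use $P\times[0,1]$ with the map $f\circ\mathrm{pr}$. The part of its boundary outside $P\times0\sqcup P_0\times1$ is $\partial P\times[0,1]\cup(P\setminus\operatorname{int}P_0)\times1$, which maps to $A$.

(R2) Let $C\times[-2,2]\subset P$ be a bicollar. Precompose $f$ with a map of $P$ that is the identity off the bicollar and is $(c,t)\mapsto(c,\lambda(t))$ on it, with $\lambda=0$ on $[-1,1]$ and $\lambda(\pm2)=\pm2$, preserving the two sides. This is homotopic to $f$ by a homotopy that is constant on $C$, and $C\times[-1,1]$ now maps to $A$. Apply (R1) to $P$ and to $P_1$, $P_2$, removing $C\times(-1,1)$: the class $[P,f]$ is the sum of the classes of the two remaining pieces, and these are $[P_1,f|]$ and $[P_2,f|]$. $\square$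

## 5. Connecting $J$ to $-J$ inside $\mathbb R^4$

**Proposition 7.** $PT(b)=PT(b')$.

We saw that adding trivial directions never connects $J$ to $-J$. Adding directions on which $g$ acts by $-1$ does, and Lemma 5 allows us to add them. The price is a complex conjugation on the added disc, which must be paid for.

Let $\sigma$ be the one-dimensional unitary representation $G\to G/T=\{\pm1\}\subset U(1)$, and let $D=D(\sigma)$, $S=S(\sigma)$. Put $Y=M\times D$. Then $TY=Y\times(\mathfrak t\oplus\mathbb C)$, where $T$ acts trivially on the fiber $\mathfrak t\oplus\mathbb C=\mathbb R^4$ and $g$ acts on it by $-1$. So **every** complex structure on $\mathbb R^4$ defines a $G$-invariant one on $TY$. We have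
$$\Sigma^\sigma b=[Y,J\oplus i,\mathrm{pr}],\qquad\Sigma^\sigma b'=[Y,-J\oplus i,\mathrm{pr}]\qquad\text{in }\Omega^G_4(D,S).$$
By Lemma 5 it suffices to show that these are equal.

**Step 1 (the same structure, at the price of a conjugation).** This step moves the difference between $b$ and $b'$ from the structure to the reference map. Complex conjugation $c$ on $D$ commutes with $-1$, so it is $G$-equivariant. Transport along the diffeomorphism $\mathrm{id}\times c$ of $Y$ turns $-J\oplus i$ into $-J\oplus(-i)=-j_0$, where $j_0=J\oplus i$, and turns $\mathrm{pr}$ into $c\circ\mathrm{pr}$. So $\Sigma^\sigma b'=[Y,-j_0,c\circ\mathrm{pr}]$. Identify $(\mathbb R^4,j_0)=\mathbb C^2$ and let $\kappa(z,w)=(-\bar w,\bar z)$. Then $\kappa^2=-1$ and $\kappa j_0=-j_0\kappa$, so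
$$(\cos\theta\,j_0+\sin\theta\,\kappa)^2=-1 ,\qquad 0\le\theta\le\pi .$$
This is a path of complex structures from $j_0$ to $-j_0$, all of them invariant. Hence
$$\Sigma^\sigma b'=[Y,j_0,c\circ\mathrm{pr}].$$

**Step 2 (the difference is carried by $M\times S\times[0,1]$).** This step compares $\mathrm{pr}$ with $c\circ\mathrm{pr}$ by a homotopy that does not preserve $S$, and records the error. Let $f_s(x+iy)=x+i(1-2s)y$ for $0\le s\le1$. Each $f_s:D\to D$ is equivariant, $f_0=\mathrm{id}$ and $f_1=c$. On $W=Y\times[0,1]$ with the structure from $j_0$ put $\Phi(m,z,s)=f_s(z)\in D$. The boundary of $W$ is the union of $Y\times1$, $-Y\times0$ and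
$$Z=M\times S\times[0,1],$$
glued along $M\times S\times\{0,1\}$, which $\Phi$ maps to $S$. Since $\partial W$ bounds $W$ and $\Phi$ is defined on $W$, $[\partial W,\Phi]=0$. By (R2),
$$\Sigma^\sigma b'-\Sigma^\sigma b+[Z,\Phi]=0\in\Omega^G_4(D,S). \tag{3}$$

**Step 3 ($[Z,\Phi]$ comes from a neighborhood of a free orbit).** This step localizes the error near $\Phi^{-1}(0)$. Fix $0<r<1$ and let $D_r=\{|w|\le r\}$. For $z=e^{i\varphi}$,
$$\Phi=\cos\varphi+i(1-2s)\sin\varphi .$$
If $\sin\varphi=0$, then $|\Phi|=1>r$. On each half circle $\pm\sin\varphi>0$ the map $(\varphi,s)\mapsto\Phi$ has Jacobian determinant $2\sin^2\varphi\ne0$. A point $x+iy\in D_r$ has exactly one preimage there: $x=\cos\varphi$ determines $\varphi$, and $|y|\le\sqrt{r^2-x^2}<\sqrt{1-x^2}=|\sin\varphi|$ determines $s\in(0,1)$. So $N:=\Phi^{-1}(D_r)$ lies in the interior of $Z$, and sending $(m,z,s)$ to $m$, the half circle of $z$, and $\Phi$, we get an equivariant diffeomorphism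
$$N\cong G'\times D_r\ \text{ with $\Phi$ the projection},\qquad G'=M\times\{\pm i\}\subset M\times S .$$
Here $T$ acts simply transitively on $M$ and trivially on $S$, and $g$ interchanges $\pm i$. So $G'$ is a single free orbit, $G'\cong G$.

Let $h_1(w)=w/\max(|w|,r)$. Then $(1-t)\,\mathrm{id}+t\,h_1$, $0\le t\le1$, is an equivariant homotopy of maps of pairs $(D,S)\to(D,S)$; it is constant on $S$. As $h_1\Phi(Z\setminus\operatorname{int}N)\subset S$, (R1) gives
$$[Z,\Phi]=[Z,h_1\Phi]=[N,h_1\Phi|_N],$$
and on $N\cong G'\times D_r$ the map $h_1\Phi$ is $(x,w)\mapsto w/r$. After rescaling, this is the projection of $G'\times D$ to $D$.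

**Step 4 ($[Z,\Phi]=\Sigma^\sigma[G',\tau]$).** This step identifies the structure on $N$. Let $x_0\in G'$. The map $(u,w)\mapsto(ux_0,uw)$ identifies $G\times D_r$, with $G$ translating the first factor only, with $G'\times D_r$. So an invariant complex structure on $TN\oplus\mathbb R^k$ amounts to a structure on a bundle over the contractible space $D_r$, and homotopy classes correspond to those on one fiber $\mathbb R^{4+k}$. There are two, distinguished by orientation. Both are represented by products $\tau\times i$, with $\tau$ an invariant stable structure on $G'$ of one or the other orientation and $i$ the standard structure on $D_r\subset\sigma$. Thus $[Z,\Phi]=\Sigma^\sigma[G',\tau]$ for some $\tau$.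

**Step 5 ($[G',\tau]=0$).** This step is the filling of Proposition 1, induced up to $G$. Let $T$ act on $D^2\times S^1$ coordinatewise. The bundle $T(D^2\times S^1)\oplus\mathbb R$ is trivial with fiber $\mathbb C\oplus\mathbb R^2$, where $T$ acts on $\mathbb C$ through the first coordinate and trivially on $\mathbb R^2$. So $\pm i\oplus i$ are $T$-invariant complex structures, one for each orientation. Hence $G\times_T(D^2\times S^1)$ is a stably complex $G$-manifold with boundary $G\times_TT=G$, and the boundary carries either of the two classes of invariant stable structures on a free orbit. So $[G',\tau]=0$ for every $\tau$. There is no parity obstruction here, because $g$ permutes the two copies of $D^2\times S^1$ and does not act on either of them.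

By Steps 4 and 5, $[Z,\Phi]=0$. By (3), $\Sigma^\sigma(b-b')=0$, and Lemma 5 gives $PT(b)=PT(b')$. $\square$

**Proof of Theorem A.** Propositions 4 and 7 give $PT(b)=PT(b')$ and $b\ne b'$. For $a\in MU_*=\Omega_*$ we have $PT(a(b-b'))=PT(a)(PT(b)-PT(b'))=0$, and $a\mapsto a(b-b')$ is injective by Proposition 4. Since $MU_{2n}\ne0$ for all $n\ge0$, $\ker PT\ne0$ in every even degree $\ge2$. $\blacksquare$

## 6. Passing from a quotient to the group

We turn to Theorem B.

**Lemma 8.** Let $p:L\to Q$ be a surjection of compact Lie groups. If $PT$ is not injective for $Q$, then it is not injective for $L$.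

*Proof.* Let $N=\ker p$. Inflation $p^*$ is defined on $\Omega_*$, by letting $L$ act through $Q$. It is also defined on $MU_*$, by composing representing maps with $MU_Q(q)\to MU_L(q)$, the map that classifies the inflated universal bundle. It commutes with $PT$, so $p^*(\ker PT^Q)\subset\ker PT^L$. It remains to see that $p^*:\Omega^Q_*\to\Omega^L_*$ is injective. Let $X$ be a stably complex $L$-manifold. Over $X^N$ the bundle $E^N=T(X^N)\oplus\mathbb R^k\oplus V^N$ is a complex $Q$-bundle. So the union of the $j$-dimensional components of $X^N$ is a stably complex $Q$-manifold. For a bordism, take the $(j+1)$-dimensional components; their boundary is exactly the $j$-dimensional part of the fixed set of the boundary. This gives a homomorphism $\Omega^L_j\to\Omega^Q_j$. It is left inverse to $p^*$, since $N$ acts trivially on an inflated manifold. $\square$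

Since $SO(4)$ and $SU(2)\times SU(2)$ have the quotient $SO(3)\times SO(3)$ (divide by $\pm1$ and by $\{(\pm1,\pm1)\}$), and since Theorem A covers $T\rtimes C_2$, it remains to treat $SO(3)\times SO(3)$.

## 7. A transfer formula for orbits with finite isotropy

In Section 5 the classes $b$ and $b'$ differed, after multiplication by a disc, by a free orbit. We now prove a formula that produces such correction orbits in general.

**The Burnside ring.** Let $H$ be a finite group. By Segal and tom Dieck, the ring $\pi_0^H(\mathbb S)$ of stable self-maps of representation spheres is the Burnside ring $A(H)$, the free abelian group on the classes $[H/K]$ for conjugacy classes of subgroups $K$. An element is determined by its marks $d_L$, $L\le H$, the degrees on $L$-fixed points, and $d_L[H/K]=|(H/K)^L|$.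

For example, let $H=C_2$ and let $r=-1$ on the real sign representation. The degree of $S^r$ is $-1$, and on $H$-fixed points it is $1$. The element $1-[H/1]$ has marks $1-2=-1$ and $1-0=1$. So $[r]=1-[H/1]$.

Let $G$ be a compact Lie group of even dimension, $H\le G$ finite, $J$ an $H$-invariant complex structure on $\mathfrak g$, $r\in O(\mathfrak g)$ an $H$-equivariant involution, orthogonal for an invariant inner product, and $J'=rJr^{-1}$. Let $[r]\in A(H)$ be the class of $S^r:S^{\mathfrak g}\to S^{\mathfrak g}$; its marks are $d_K[r]=\det(r|\mathfrak g^K)$. For $K\le H$ we have $T(G/K)=G\times_K\mathfrak g$, so $[G/K,J]$ is defined. Write $[r]=\sum_Kc_K[H/K]$ over conjugacy classes.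

**Lemma 9.** $PT[G/H,J']=\sum_Kc_K\,PT[G/K,J]$.

*Proof.* The plan is to write $PT[G/H,J]$ as a composite into which one can insert any element of $A(H)$, and to find out what the insertion of $[r]$ and of $[H/K]$ does.

**Step 1 (choices).** This step makes all representations large enough. Choose a unitary $G$-representation $V$ and an equivariant embedding $G/H\subset V$, $eH\mapsto v_0$. Then $V=\mathfrak g\oplus N$ as an $H$-representation, with $\mathfrak g$ embedded by the infinitesimal action $\eta\mapsto\eta\cdot v_0$ and $N$ its orthogonal complement. Every complex $H$-representation is a summand of the restriction of a unitary $G$-representation. So after enlarging $V$ there is a complex $H$-representation $\xi$, containing $\mathbb C[H]$, with a complex $H$-isomorphism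
$$A:(\mathfrak g,J)\oplus\xi\to V .$$
As $\mathfrak g\oplus N\cong\mathfrak g\oplus\xi$ as real representations, cancellation gives $N\cong\xi$ as real $H$-representations. Both contain all real irreducibles of $H$.

The group of $H$-equivariant isometries $O_H(\cdot)$ of a representation is a product of groups $O(m)$, $U(m)$, $Sp(m)$, one for each irreducible according to its type. Only the $O(m)$ with $m\ge1$ are disconnected. Since all real irreducibles occur in $\xi$,
$$\pi_0O_H(\xi)\to\pi_0O_H(\mathfrak g\oplus\xi)\quad\text{is onto}. \tag{4}$$
By polar decomposition the same holds for all $H$-automorphisms in place of isometries.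

**Step 2 (a formula for $PT[G/H,J]$).** This step describes the normal structure. Start with any isometric $H$-isomorphism $N\to\xi$ and correct it by an element of $O_H(\xi)$. By (4) we obtain an isometric $H$-isomorphism $\phi:N\to\xi$ with
$$\mathrm{id}_{\mathfrak g}\oplus\phi\ \simeq\ A^{-1}:\ V=\mathfrak g\oplus N\to\mathfrak g\oplus\xi\quad\text{through $H$-isomorphisms.} \tag{5}$$
Pulling back the structure $J\oplus i$ along this homotopy connects $J\oplus\phi^{-1}i\phi$ to the given structure of $V$. So $\phi$ gives the normal bundle $G\times_HN$ the complex structure complementary to the tangential structure $J$. Hence $PT[G/H,J]$ is the composite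
$$S^V\xrightarrow{\ \text{collapse}\ }G_+\wedge_HS^N\xrightarrow{\ \phi\ }G_+\wedge_HS^\xi\xrightarrow{\ \vartheta_H\ }MU_G(|\xi|), \tag{6}$$
where $\vartheta_H$ is the Thom map classifying the bundle $G\times_H\xi$.

A stable $G$-map from $S^V$ to $MU_G(|\xi|)$ defines an element of $MU^G_{\dim G}$, additively. For $f\in A(H)=\{S^\xi,S^\xi\}_H$ let $\Psi(f)\in MU^G_{\dim G}$ be the class of (6) with $G_+\wedge_Hf$ inserted before $\vartheta_H$. The functor $G_+\wedge_H(-)$ from $H$-spectra to $G$-spectra is additive and composition in the stable category is biadditive. So $\Psi:A(H)\to MU^G_{\dim G}$ is a homomorphism, and $\Psi(1)=PT[G/H,J]$.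

**Step 3 ($\Psi([r])=PT[G/H,J']$).** This step moves $r$ from the tangent space to the normal space. The map $A'=A\circ(r^{-1}\oplus1):(\mathfrak g,J')\oplus\xi\to V$ is a complex $H$-isomorphism, since $r^{-1}J'=Jr^{-1}$. By (5), $A'^{-1}=(r\oplus1)A^{-1}\simeq(r\oplus1)(\mathrm{id}\oplus\phi)$. By (4) there is $r_\xi\in O_H(\xi)$ with $r\oplus1_\xi\simeq1_{\mathfrak g}\oplus r_\xi$. Then $A'^{-1}\simeq\mathrm{id}\oplus r_\xi\phi$, which is (5) for $J'$ with $r_\xi\phi$ in place of $\phi$. So $PT[G/H,J']$ is (6) with $G_+\wedge_HS^{r_\xi}$ inserted before $\vartheta_H$. Since $\mathrm{id}_{S^{\mathfrak g}}\wedge S^{r_\xi}\simeq S^r\wedge\mathrm{id}_{S^\xi}$, the stable class of $S^{r_\xi}$ is $[r]$.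

**Step 4 (a map representing $[H/K]$).** This step realizes the basis of $A(H)$ geometrically. Let $K\le H$. In $\mathbb R[H]\subset\xi$ the vector $\sum_{k\in K}k$ has isotropy group exactly $K$. Scaling it, we get a point $p\in\xi^K$ with $H_p=K$, as small as needed. Let
$$\tau_K:S^\xi\to H_+\wedge_KS^\xi\to S^\xi$$
be the collapse onto small disjoint discs around the points of the orbit $Hp$, a point $h(p+v)$ of a disc going to $[h,v]$ with $v$ expanded radially, followed by the action map $[h,v]\mapsto hv$. Let $L\le H$. A disc whose center is not $L$-fixed is moved off itself by some element of $L$, so it contains no $L$-fixed point. On a disc with $L$-fixed center $hp$, the map on $L$-fixed points is the expansion about the center, of degree $1$. So $\tau_K$ has degree $|(H/K)^L|$ on $L$-fixed points; note $\xi^L\ne0$ for all $L$. Hence $\tau_K$ represents $[H/K]$.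

**Step 5 ($\Psi([H/K])=PT[G/K,J]$).** This step recognizes a collapse onto a nearby orbit. Let $G\times_HD_\varepsilon(N)\to V$, $[u,n]\mapsto u(v_0+n)$, be the tubular neighborhood used in (6), with the collapse normalized to be the identity of $N$ near $0$. Put $p'=\phi^{-1}(p)\in N^K$, with $p$ small. The composite
$$S^V\to G_+\wedge_HS^N\cong G_+\wedge_HS^\xi\to G_+\wedge_H(H_+\wedge_KS^\xi)=G_+\wedge_KS^\xi$$
is the collapse onto a tubular neighborhood of the orbit $G(v_0+p')$ inside $G\times_HD_\varepsilon(N)$. The isotropy group of $v_0+p'$ is $H_{p'}=K$, so this orbit is $G/K$. The normal discs are the translates of $v_0+p'+D_\delta(N)$, identified with discs in $\xi$ by $\phi$.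

We must check that $\phi$ is the correct normal structure for $J$ on this orbit. For $0\le t\le1$ consider the $K$-map
$$a_t:\mathfrak g\oplus N\to V,\qquad a_t(\eta,n)=\eta\cdot(v_0+tp')+n .$$
It is the derivative of the tubular neighborhood map at $[e,tp']$, and that map is an open embedding on the interior of $G\times_HD_\varepsilon(N)$; so $a_t$ is an isomorphism. Now $a_0$ is the decomposition $V=\mathfrak g\oplus N$ used above, and $a_1$ is the decomposition at $v_0+p'$ into the tangent space of the orbit and the normal slice. By (5),
$$(\mathrm{id}\oplus\phi)a_1^{-1}\simeq(\mathrm{id}\oplus\phi)a_0^{-1}\simeq A^{-1}\quad\text{through $K$-isomorphisms.}$$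
So $\phi$ is the normal structure complementary to the tangential structure $J$ on $G/K$.

Finally $G_+\wedge_KS^\xi\to G_+\wedge_HS^\xi\xrightarrow{\vartheta_H}MU_G(|\xi|)$ is the Thom map classifying $G\times_K\xi$, because $G\times_K\xi\to G\times_H\xi$ is a complex isomorphism on fibers. Hence $\Psi([H/K])=PT[G/K,J]$.

Applying $\Psi$ to $[r]=\sum_Kc_K[H/K]$ gives the lemma. $\square$

**Example.** Take $G=T\rtimes C_2$, $H=\langle g\rangle$, and $r=\mathrm{diag}(1,-1)$ on $\mathfrak t$, so $rJr^{-1}=-J$. The marks of $[r]$ are $d_1=-1$ and $d_H=1$ (as $\mathfrak t^H=0$), so $[r]=1-[H/1]$ and Lemma 9 says $PT(b')=PT(b)-PT[G,J]$. The free orbit $[G,J]$ bounds by Step 5 of Section 5. This proves Proposition 7 a second time.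

## 8. $SO(3)\times SO(3)$: equality in $MU^G_6$

From now on $G=SO(3)\times SO(3)$. Let $\Delta\cong SO(3)$ be the diagonal, $H\cong A_5$ the icosahedral subgroup of $\Delta$, and $\rho$ its $3$-dimensional real representation $A_5\subset SO(3)$, which is absolutely irreducible. The adjoint representation of $SO(3)$ is the standard one, so $\mathfrak g=\rho\otimes\mathbb R^2$ as an $H$-representation. Put $J=1\otimes i$, that is, $J(x,y)=(-y,x)$; it is $\Delta$-invariant. Let
$$b=[G/H,J],\qquad b'=[G/H,-J]\in\Omega^G_6 .$$

**Proposition 10.** $PT(b)=PT(b')$.

*Proof.* **Step 1 (the element $[r]$).** This step finds the correction orbits. Let $r=1\otimes\mathrm{diag}(1,-1)$. Then $rJr^{-1}=-J$, and $\mathfrak g^K=\rho^K\otimes\mathbb R^2$ gives $d_K[r]=(-1)^{\dim\rho^K}$. A finite subgroup of $SO(3)$ that fixes a nonzero vector lies in a circle $SO(2)$ and is cyclic. So $\dim\rho^K=0$ for the noncyclic $K=V_4,S_3,D_5,A_4,A_5$ (with $D_5$ of order $10$), while $\dim\rho^K=3,1,1,1$ for $K=1,C_2,C_3,C_5$. We claim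
$$[r]=1-[H/C_5]-[H/C_3]-[H/C_2]+[H/1]. \tag{7}$$
It suffices to compare marks. At noncyclic $L$ the right side has mark $1$, since $(H/K)^L=\emptyset$ unless $L$ is conjugate into $K$. At $L=C_n$, $n=2,3,5$, only $1$ and $[H/C_n]$ contribute. The normalizers of $C_2,C_3,C_5$ in $A_5$ have orders $4,6,10$, so $|(H/C_n)^{C_n}|=|N_H(C_n)/C_n|=2$ and the mark is $1-2=-1$. At $L=1$ the mark is $1-12-20-30+60=-1$. These are the marks of $[r]$. So Lemma 9 gives
$$PT(b')=PT(b)-PT[G/C_5,J]-PT[G/C_3,J]-PT[G/C_2,J]+PT[G,J].$$

**Step 2 ($[G/K,J]=0$ in $\Omega^G_6$ for cyclic $K\le H$).** This step fills the correction orbits with disc bundles, as in Proposition 1. Let $S\supset K$ be a circle in $\Delta$, $\mathfrak s=\mathrm{Lie}(S)$, and $\nu$ a character of $S$ with kernel $K$. Put $W=G\times_SD(\nu)$. Then $\partial W=G\times_SS(\nu)\cong G/K$, and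
$$TW\oplus\mathbb R\cong G\times_S\big(D(\nu)\times(\mathfrak s^\perp\oplus\mathbb R\oplus\nu)\big).$$
Let $\zeta\in\mathfrak s$ be the generator with $d\nu(\zeta)=i$. Since $S$ acts trivially on $\mathfrak s$, sending the generator $e_0$ of $\mathbb R$ to $\zeta$ is an $S$-isomorphism $\mathfrak s^\perp\oplus\mathbb R\cong\mathfrak s^\perp\oplus\mathfrak s=\mathfrak g$. As $J$ is $\Delta$-invariant, $J\oplus i$ is an $S$-invariant complex structure on $\mathfrak s^\perp\oplus\mathbb R\oplus\nu$. So $W$ is a stably complex $G$-manifold.

Now look at the boundary. At $[e,w]$, $w\in S(\nu)$, the fiber is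
$$\mathfrak s^\perp\oplus\mathbb Re_0\oplus\mathbb Rt_w\oplus\mathbb Rw,$$
with $w$ the outward normal and $t_w=iw$. Since $[\exp(\epsilon\zeta),w]=[e,\exp(\epsilon\zeta)w]$, the vector $t_w$ is the image of $\zeta$ under the infinitesimal action. So the tangent space of the orbit is $\mathfrak s^\perp\oplus\mathbb Rt_w\cong\mathfrak g$ with $t_w\leftrightarrow\zeta$. The structure is $J$ on $\mathfrak s^\perp\oplus\mathbb Re_0$, with $e_0\leftrightarrow\zeta$, and the standard one on $\mathbb Rt_w\oplus\mathbb Rw$: the wrong line completes $\mathfrak s^\perp$ to $\mathfrak g$. But $K=\ker\nu$ acts trivially on the three lines $\mathbb Re_0,\mathbb Rt_w,\mathbb Rw$. The rotation in $SO(3)$ of their sum with $e_0\mapsto t_w\mapsto w\mapsto e_0$ commutes with $K$ and is connected to $1$. It carries the structure to $J$ on $\mathfrak s^\perp\oplus\mathbb Rt_w\cong\mathfrak g$ plus a standard structure, up to sign, on the trivial plane $\mathbb Rw\oplus\mathbb Re_0$. So $\pm[G/K,J]=[\partial W]=0$.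

Together the two steps give $PT(b')=PT(b)$. $\square$

## 9. $SO(3)\times SO(3)$: inequality in $\Omega^G_6$

**Proposition 11.** $b\ne b'$.

*Proof.* Let $X$ be a compact stably complex $G$-manifold, either closed of dimension $6$, or of dimension $7$ with boundary allowed. Put
$$F(X)=\{x\in X^H:G_x\text{ finite}\}.$$

**Step 1 (signs and orientations).** This step attaches to $F(X)$ the data that will be counted. $F(X)$ is open in $X^H$, because injectivity of $\mathfrak g\to T_xX$ is an open condition. For $x\in F(X)$ the map $\mathfrak g\hookrightarrow T_xX$ is $H$-equivariant with cokernel of dimension $\le1$, and the cokernel is a trivial representation as $A_5$ is perfect. So $\mathrm{Hom}_H(\rho,\mathfrak g)=\mathrm{Hom}_H(\rho,T_xX)$ is $2$-dimensional. The space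
$$\mathrm{Hom}_H(\rho,E_x)=\mathrm{Hom}_H(\rho,\mathfrak g)\oplus\mathrm{Hom}_H(\rho,V)$$
is complex, and so is its last summand; this orients $\mathrm{Hom}_H(\rho,\mathfrak g)$. Comparing with $J$ gives a locally constant sign $o(x)$. The complex space $E_x^H=T_xF\oplus\mathbb R^k\oplus V^H$ orients $F(X)$, which has dimension $\dim X-6$.

**Step 2 ($F(X)$ is closed if $\dim X=6$).** This step settles the closed manifolds. Each $x\in F(X)$ lies in a $6$-dimensional orbit, which is open and closed in $X$. By compactness there are finitely many such orbits, and $F(X)$ is the intersection of their union with $X^H$. So it is closed; being compact of dimension $0$, it is finite.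

**Step 3 ($F(X)$ is closed if $\dim X=7$).** This step is the analogue of Lemma 3. Let $y$ be a limit of points of $F(X)$.

If $y\in\partial X$, use an equivariant collar: the projections to $\partial X$ of nearby points of $F(X)$ have the same isotropy, so they lie in $F(\partial X)$, which is closed by Step 2. So $y\in F(\partial X)\subset F(X)$.

Let $y$ be interior, and suppose that $K=G_y$ is infinite, with $S=K_0$ and $\mathfrak s=\mathrm{Lie}(S)\ne0$. We collect what is known about $S$ and $T_yX$.

* By local constancy on $X^H$, $T_yX|_H\cong2\rho\oplus1$.
* As $H\le K$ normalizes $S$, $\mathfrak s$ is an $H$-invariant subalgebra of $\mathfrak g=\rho\otimes\mathbb R^2$. Since $\rho$ is absolutely irreducible, the proper nonzero submodules are $\{(\alpha x,\beta x)\}$ with $(\alpha,\beta)\ne0$. Since $[(\alpha x,\beta x),(\alpha x',\beta x')]=(\alpha^2[x,x'],\beta^2[x,x'])$, such a submodule is a subalgebra only if $(\alpha^2,\beta^2)$ is parallel to $(\alpha,\beta)$, that is, $\alpha\beta(\alpha-\beta)=0$. So $S$ is $SO(3)\times1$, $1\times SO(3)$, $\Delta$ or $G$.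
* All irreducible representations of these groups are of real type. So every nontrivial real irreducible of $S$ occurs an even number of times in a complex representation, in particular in $E_y$ and in $V$, hence in $T_yX$.
* $S$ acts nontrivially on $T_yX$, since otherwise it fixes a neighborhood of $y$ by (N), while there are points with finite isotropy arbitrarily near $y$. Nontrivial real irreducibles of $S$ have dimension $\ge3$, they occur with even multiplicity, and $\dim T_yX=7$. So $T_yX|_S=2U\oplus1$ with $U$ irreducible and $\dim U=3$.

Now we exclude the possible $S$ one by one.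

* $S=G$: an irreducible of $SO(3)\times SO(3)$ has dimension $(2a+1)(2c+1)$, so the $3$-dimensional $U$ is the standard representation of one factor. The other factor acts trivially on $T_yX$ and fixes a neighborhood of $y$, a contradiction.
* $S=SO(3)\times1$ or $1\times SO(3)$: $T_y(Gy)=\mathfrak g/\mathfrak s$ is a trivial $3$-dimensional $S$-representation, but $\dim(T_yX)^S=1$, a contradiction.
* $S=\Delta\supset H$: $(T_yX)^S\subset(T_yX)^H$ are both $1$-dimensional, hence equal. So $X^S=X^H$ near $y$, and the points of $F(X)$ near $y$ have infinite isotropy, a contradiction.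

So $G_y$ is finite and $y\in F(X)$.

**Step 4 (the invariants).** This step turns the data into homomorphisms. For a $7$-dimensional bordism $W$, $F(W)$ is a compact oriented $1$-manifold with locally constant sign $o$ and boundary $F(\partial W)$. Passing to $-X$ leaves $o$ unchanged and reverses the orientation of $F(X)$. So the signed counts $\varphi_\pm$ of the points with $o=\pm$ are homomorphisms $\Omega^G_6\to\mathbb Z$.

**Step 5 (evaluation on $b$ and $b'$).** This step computes $(G/H)^H=N_G(H)/H$. Let $(u,v)$ normalize $H$. For $h\in A_5$ the element $(uhu^{-1},vhv^{-1})$ lies in $H\subset\Delta$, so $v^{-1}u$ centralizes $A_5$ in $SO(3)$. By absolute irreducibility it is a scalar in $SO(3)$, so $u=v$, and $u\in N_{SO(3)}(A_5)$. This normalizer acts faithfully on $A_5$ by conjugation, because the centralizer is trivial. So it embeds in $\mathrm{Aut}(A_5)=S_5$ and is $A_5$ or $S_5$. In $S_5$ a $5$-cycle is conjugate to its square; in $SO(3)$ a rotation of order $5$ by the angle $\alpha$ is not conjugate to its square, since $1+2\cos\alpha\ne1+2\cos2\alpha$. So $N_{SO(3)}(A_5)=A_5$, and $(G/H)^H$ is the single point $eH$. There $E^H=0$,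 so the point counts $+1$, and $\mathrm{Hom}_H(\rho,\mathfrak g)=\mathbb R^2$ is oriented by $J$ for $b$ and by $-J$ for $b'$. Hence
$$(\varphi_+,\varphi_-)(b)=(1,0),\qquad(\varphi_+,\varphi_-)(b')=(0,1),$$
and $b\neq b'$. $\square$

**Proof of Theorem B.** By Propositions 10 and 11, $0\ne b-b'\in\ker PT$ for $SO(3)\times SO(3)$. By Theorem A, $PT$ is not injective for $T\rtimes C_2$. Lemma 8 carries both statements to every compact Lie group $L$ with such a quotient, in particular to $SO(4)$ and $SU(2)\times SU(2)$. $\blacksquare$
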